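# Bipartite graphs of maximum degree 9 and 10 with no interval edge coloring

## Interval colorings, cyclic intervals, and examples

All graphs are finite, simple and undirected. For integers $a,b$ we write $[a,b]$ for the set of integers $k$ with $a\le k\le b$; it is empty if $b<a$. An *interval* is a set of this form, and its length is its number of elements. A proper edge coloring gives different colors to any two edges that share a vertex. We write $\Delta=\Delta(G)$ for the maximum degree of $G$.

**Definition 1.** Let $t$ be a positive integer. An *interval $t$-coloring* of a graph $G$ is a proper edge coloring with colors $1,2,\dots,t$ such that every color is used and, at each vertex $v$, the colors of the edges incident with $v$ form an interval. The graph $G$ *has an interval edge coloring* if it has an interval $t$-coloring for some $t$. Here $t$ is arbitrary; it need not equal $\Delta(G)$.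

Consider a 4-cycle. The colors $1,2,1,2$ in cyclic order give an interval 2-coloring. The colors $1,2,3,2$ in cyclic order also work: the four vertices see $\{1,2\},\{2,3\},\{3,2\},\{2,1\}$. So the same graph may have interval $t$-colorings for several $t$. The triangle, on the other hand, has none. At each vertex the two colors differ by exactly $1$, so we would need three integers whose pairwise differences are all $\pm1$. Two integers that both differ by $1$ from a third have the same parity, so they do not differ by $1$ from each other.

It is convenient to color with arbitrary integers and fix the range at the end.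

**Observation 1.** Let $G$ be connected with at least one edge, and let $\alpha$ be a proper edge coloring by integers such that the colors at every vertex form an interval. Then the set of all used colors is an interval, so subtracting a constant from $\alpha$ gives an interval $t$-coloring for some $t$.

*Proof.* Let $e$ and $f$ be edges. By connectedness there are edges $e=e_0,e_1,\dots,e_k=f$ such that $e_{s}$ and $e_{s+1}$ share a vertex. The colors at that vertex form an interval, so every integer between $\alpha(e_s)$ and $\alpha(e_{s+1})$ is used. Chaining these, every integer between $\alpha(e)$ and $\alpha(f)$ is used. $\square$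

Later we shall read colors modulo an integer $p$, so we need the cyclic version of an interval.

**Definition 2.** Let $p\ge 2$. A set of $d\le p$ residues in $\mathbb Z_p$ is *cyclically consecutive* if it has the form $\{a,a+1,\dots,a+d-1\}$ for some $a\in\mathbb Z_p$.

For $p=9$ the set $\{7,8,0,1\}$ is cyclically consecutive and $\{0,1,3\}$ is not. If a vertex of degree $d\le p$ sees an interval of $d$ integer colors, then their residues modulo $p$ are $d$ distinct, cyclically consecutive elements of $\mathbb Z_p$. If $d=p$, every residue occurs exactly once at that vertex. The interval $[7,10]$, for instance, gives $\{7,8,0,1\}$ modulo $9$.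

Finally, a textbook fact. The complete bipartite graph $K_{p,p}$ has a proper edge coloring with $p$ colors: index both sides by $\mathbb Z_p$ and give the edge $x_sy_t$ the color $s+t$. Every vertex then sees every color once. Since the color classes may be renamed at will, we can prescribe the $p$ names and also the name of the class that contains one chosen edge. For a statement $P$ we write $[P]=1$ if $P$ is true and $[P]=0$ otherwise.

## Maximum degree between 4 and 10

The triangle fails because it is an odd cycle. Bipartite graphs look much better, and the problem, taken from "Wieslaw Kubiak", doi:10.1007/978-3-030-91025-9, is this.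

> Is there a bipartite graph $G$ with $4\le\Delta\le10$ that does not have an interval edge coloring?

We begin with the bipartite graphs that one meets first. All of them are colorable.

* *Trees.* Choose a root and color its edges $1,2,\dots$. Going outward, a vertex whose parent edge has color $k$ and which has $s$ children gives its child edges the colors $k+1,\dots,k+s$. Each vertex sees an interval.
* *Maximum degree at most 2.* Components are paths and even cycles (and isolated vertices), and alternating $1,2$ works.
* *Complete bipartite graphs $K_{r,s}$.* Give the edge $x_iy_j$ the color $i+j-1$. Then $x_i$ sees $[i,i+s-1]$ and $y_j$ sees $[j,j+r-1]$.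
* *Regular bipartite graphs.* By König's theorem they have a proper edge coloring with $\Delta$ colors, and then every vertex sees all of $[1,\Delta]$.

So a graph without a coloring must be irregular, and its irregularity must be arranged so that it cannot be absorbed.

## Three long intervals through a short one

Here is a local conflict. Let $y$ be a vertex of degree $3$ with neighbors $w_1,w_2,w_3$, each of degree at least $4$. In an interval coloring let $Y=[a,a+2]$ be the set of colors at $y$, and let $W_i$ be the set of colors at $w_i$. Each $W_i$ is an interval that meets $Y$ (in the color of $yw_i$) and is longer than $Y$. So each $W_i$ contains $a-1$ or $a+3$. There are three intervals and only two exits, so two of the $W_i$ share a color outside $Y$. That color sits on two edges, at two different $w_i$, and neither edge goes to $y$.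

This would be a contradiction if we could force *all edges at $w_1,w_2,w_3$ that do not go to $y$ to have pairwise distinct colors*. The cheapest way to force distinct colors is to make the edges meet at one vertex $u$. If each $w_i$ has degree $4$, we would join $u$ to each $w_i$ by three parallel edges, and $u$ would have degree $9$. But our graphs are simple.

The natural repair is to subdivide: replace each of the nine parallel edges by a path $u\,a\,b\,w_i$ with new vertices $a,b$. The graph becomes simple and stays bipartite. Suppose the edge $ua$ has color $k$. Since $a$ and $b$ have degree $2$, the edge $ab$ has color $k\pm1$, and then $bw_i$ has color $k-2$, $k$ or $k+2$. The path remembers only the parity of $k$, and this is too little. In fact the subdivided graph has an interval coloring. Let $yw_1,yw_2,yw_3$ have the colors $4,5,6$, and color the ends of the nine paths as follows: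

* toward $w_1$: $ua$ has colors $1,2,3$ and $bw_1$ has the same colors $1,2,3$;
* toward $w_2$: $ua$ has colors $4,6,7$ and $bw_2$ has the same colors $4,6,7$;
* toward $w_3$: $ua$ has colors $5,8,9$ and $bw_3$ has colors $7,8,9$, with $5$ going to $7$.

On every path the middle edge gets the color of $ua$ plus $1$. Then $a$ and $b$ see two consecutive colors: on the exceptional path the three colors are $5,6,7$, and on the others they are $k,k+1,k$. Also $u$ sees $[1,9]$, $y$ sees $[4,6]$, and $w_1,w_2,w_3$ see $[1,4]$, $[4,7]$, $[6,9]$. The last two share the color $7$ outside $Y=[4,6]$; the single shift $5\mapsto7$ has defeated the argument.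

## The gadget $K_{p,p}$ minus an edge, and the graphs $G(m_1,\dots,m_n)$

A path through vertices of degree $2$ transmits the color of its end edge modulo $2$. What would be enough? The colors at $u$ are consecutive integers, so they remain distinct modulo $p$ as soon as $p\ge\deg u$. We therefore look for a connector that transmits colors modulo $p=\deg u$. A connector in which *every* vertex has degree $p$ does this, by a counting argument that we shall see in a moment. After that, the argument about exits has to be repeated on the cycle $\mathbb Z_p$ instead of the line; on a cycle, an arc still has at most two exits.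

**Definition 3.** Let $n\ge3$, let $m_1\ge m_2\ge\dots\ge m_n\ge1$ be integers, and put $p=m_1+\dots+m_n$. The graph $G(m_1,\dots,m_n)$ is built as follows.

* Take vertices $u,\ y,\ w_1,\dots,w_n$ and edges $yw_1,\dots,yw_n$.
* For each $i$ and each $j\in\{1,\dots,m_i\}$ take a new copy of $K_{p,p}$ with parts $A_{ij},B_{ij}$. Choose $a_{ij}\in A_{ij}$ and $b_{ij}\in B_{ij}$, delete the edge $a_{ij}b_{ij}$, and call the result $H_{ij}$. Add the edges $ua_{ij}$ and $b_{ij}w_i$.

For example, $G(3,3,3)$ has $p=9$ and nine gadgets with $18$ vertices each. So it has $5+9\cdot18=167$ vertices and $3+9\cdot(80+2)=741$ edges.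

Let us check the basic properties. The graph is simple. Each $H_{ij}$ is connected, because $p\ge n\ge3$ and $K_{p,p}$ minus an edge is connected for $p\ge2$; hence the whole graph is connected. It is bipartite with parts
$$\{u,y\}\cup\bigcup_{i,j} B_{ij}\qquad\text{and}\qquad\{w_1,\dots,w_n\}\cup\bigcup_{i,j} A_{ij}.$$
Indeed, the edges $yw_i$, $ua_{ij}$, $b_{ij}w_i$ and the edges inside $H_{ij}$ all go across. As for degrees, $\deg u=p$. Every vertex of every $H_{ij}$ has degree $p$: the vertices $a_{ij}$ and $b_{ij}$ lost one edge and gained one. Next, $\deg w_i=m_i+1\le p-1$, because the other $n-1\ge2$ numbers add at least $2$ to $m_i$. Finally $\deg y=n\le p$. Hence $\Delta(G(m_1,\dots,m_n))=p$.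

**Theorem 1.** $G(m_1,m_2,m_3)$ has no interval edge coloring if $m_1,m_2,m_3\ge3$. In particular, $G(3,3,3)$ has $\Delta=9$, $G(4,3,3)$ has $\Delta=10$, and $G(\Delta-6,3,3)$ has maximum degree $\Delta$ for every $\Delta\ge9$; none of these graphs has an interval edge coloring.

So the answer to the problem is **yes**: there are connected bipartite graphs with $\Delta=9$ and with $\Delta=10$ that have no interval edge coloring. One can also say exactly when the construction works.

**Theorem 2.** $G(m_1,\dots,m_n)$ has no interval edge coloring if and only if

* $n=3$ and $m_3\ge3$, or
* $n\ge4$ and $m_3+m_4+\dots+m_n\ge n+1$.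

**Corollary.** Within this family the smallest maximum degree of a graph with no interval edge coloring is $9$, attained only by $G(3,3,3)$.

Whether bipartite graphs outside this family without interval edge colorings exist for the individual values $\Delta=4,\dots,8$ is not decided here.

## Residues modulo $p$ and the proof of Theorem 1

Suppose $\alpha$ is an interval coloring of $G=G(m_1,\dots,m_n)$, with any $n\ge3$ for now. We read all colors modulo $p$. All degrees are at most $p$, so the residues at a vertex of degree $d$ are $d$ distinct, cyclically consecutive elements of $\mathbb Z_p$. At a vertex of degree $p$ every residue occurs exactly once.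

**Step 1: a gadget copies the residue.** This step replaces the parallel edges that we were not allowed to use.

**Lemma 1.** $\alpha(ua_{ij})\equiv\alpha(b_{ij}w_i)\pmod p$ for all $i,j$.

*Proof.* Fix $i,j$ and a residue $r$. Let $h$ be the number of edges of $H_{ij}$ whose color is congruent to $r$. Each of the $p$ vertices of $A_{ij}$ has degree $p$ in $G$, so it is incident with exactly one edge of residue $r$. The edges of $G$ that meet $A_{ij}$ are the edges of $H_{ij}$ and the edge $ua_{ij}$, and each of them meets $A_{ij}$ in exactly one vertex. Counting the edges of residue $r$ at $A_{ij}$ gives
$$p=h+[\alpha(ua_{ij})\equiv r].$$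
The edges that meet $B_{ij}$ are those of $H_{ij}$ and $b_{ij}w_i$, and the same count gives
$$p=h+[\alpha(b_{ij}w_i)\equiv r].$$
So the two brackets are equal for every $r$. Taking $r$ to be the residue of $\alpha(ua_{ij})$ proves the claim. $\square$

Counting of this kind gives a congruence and not an equality. The analogous gadget for $p=2$ shows the difference. There $K_{2,2}$ minus $ab$ is a path $a\,b'\,a'\,b$, and the five edges of $u\,a\,b'\,a'\,b\,w$ may be colored $1,2,3,4,5$. The end colors $1$ and $5$ agree modulo $2$ but are different.

**Step 2: how often each residue occurs at the $w_i$.** This step turns distinctness at $u$ into near-disjointness at the $w_i$. Let $Y\subset\mathbb Z_p$ be the set of residues at $y$, and let $W_i\subset\mathbb Z_p$ be the set of residues at $w_i$. Both are cyclically consecutive, $|Y|=n$, $|W_i|=m_i+1$, and the residue of $yw_i$ lies in $W_i\cap Y$.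

**Lemma 2.** Each $r\in\mathbb Z_p$ belongs to exactly $1+[r\in Y]$ of the sets $W_1,\dots,W_n$.

*Proof.* At each $w_i$ the residues are distinct, so the number of indices $i$ with $r\in W_i$ is the number of edges of residue $r$ that are incident with some $w_i$. No edge joins two of the $w_i$, so nothing is counted twice. These edges are the edges $b_{ij}w_i$ and the edges $yw_i$. By Lemma 1, the $p$ edges $b_{ij}w_i$ have the same residues as the $p$ edges $ua_{ij}$ at $u$. Since $\deg u=p$, each residue occurs exactly once among them. Among the edges $yw_i$, each residue of $Y$ occurs exactly once and no other residue occurs. $\square$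

**Step 3: there are only two exits from $Y$.** Here the argument about exits is carried out on the cycle.

**Lemma 3.** If $p>n$, then at most two indices $i$ satisfy $W_i\not\subseteq Y$.

*Proof.* Write $Y=\{a,a+1,\dots,a+n-1\}$. Suppose $W_i\not\subseteq Y$. Then $W_i$ contains an element outside $Y$, and also the residue of $yw_i$, which is in $Y$. List $W_i$ as $s,s+1,\dots,s+m_i$. Somewhere along this list membership in $Y$ changes, so $W_i$ contains two cyclically adjacent residues, one in $Y$ and one outside $Y$. A residue outside $Y$ that is adjacent to a residue in $Y$ is $a-1$ or $a+n$. So $W_i$ contains $a-1$ or $a+n$.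

Since $p>n$, both $a-1$ and $a+n$ lie outside $Y$ (they coincide when $p=n+1$, which does no harm). By Lemma 2, each of them belongs to exactly one of the sets $W_1,\dots,W_n$. Hence at most two of these sets are not contained in $Y$. $\square$

**Step 4: three sets that are too long.** Let $n=3$ and $m_1,m_2,m_3\ge3$. Then $p\ge9>3=n$, so Lemma 3 applies. But $|W_i|=m_i+1\ge4>3=|Y|$, so none of the three sets $W_i$ is contained in $Y$. This contradicts Lemma 3, and so no interval coloring exists. The degrees in the second sentence of the theorem are the sums $3+3+3=9$, $4+3+3=10$ and $(\Delta-6)+3+3=\Delta$, with $\Delta-6\ge3$ when $\Delta\ge9$. This proves Theorem 1. $\blacksquare$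

## Counting $\sum|W_i\cap Y|$: the listed graphs have no coloring

We now prove the "if" part of Theorem 2. For $n=3$ it is Theorem 1. Let $n\ge4$ and suppose that an interval coloring exists. We show that $m_3+\dots+m_n\le n$.

**Step 5: the capacity of $Y$.** The sets $W_i$ inside $Y$ have to share limited room; this step measures it. First, $p\ge n$ always. If $p=n$, then all $m_i=1$ and $m_3+\dots+m_n=n-2\le n$. So let $p>n$. By Lemma 2 every element of $Y$ lies in exactly two of the $W_i$, so
$$\sum_{i=1}^n|W_i\cap Y|=2n.\tag{1}$$
Call an index $i$ *hidden* if $W_i\subseteq Y$. Let $t$ be the number of indices that are not hidden; by Lemma 3, $t\le2$. Each index that is not hidden contributes at least $1$ to (1), because $W_i\cap Y\ne\emptyset$. Each of the $n-t$ hidden indices contributes $|W_i|=m_i+1$. Hence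
$$\sum_{\text{hidden}}(m_i+1)\le 2n-t,\qquad\text{so}\qquad \sum_{\text{hidden}}m_i\le 2n-t-(n-t)=n.$$
At least $n-2$ indices are hidden, and $m_3,\dots,m_n$ are the $n-2$ smallest of the numbers $m_i$. Therefore $m_3+\dots+m_n\le n$, as claimed. $\square$

For $n=3$ this count would give only $m_3\le3$. The stronger bound in that case comes from length: a hidden $W_i$ satisfies $m_i+1\le n$, which for $n=3$ reads $m_i\le2$.

## From intervals on a line to colorings of $G(m_1,\dots,m_n)$

It remains to color every graph that is not listed in Theorem 2. The first thing to do is to get rid of the gadgets.

**Step 6: a reduction to integer intervals.** This step replaces the graph by a small combinatorial problem.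

**Reduction.** Suppose there are integer intervals $W_1,\dots,W_n$ with $|W_i|=m_i+1$, an integer interval $Y$ with $|Y|=n$, and a bijection $i\mapsto c_i$ from $\{1,\dots,n\}$ onto $Y$ with $c_i\in W_i$, such that the sets $W_i\setminus\{c_i\}$ are pairwise disjoint and their union is an interval. Then $G(m_1,\dots,m_n)$ has an interval edge coloring.

*Proof.* Color $yw_i$ with $c_i$. For each $i$, let $f_{i1},\dots,f_{im_i}$ be the $m_i$ elements of $W_i\setminus\{c_i\}$, and give both edges $ua_{ij}$ and $b_{ij}w_i$ the color $f_{ij}$. Take a proper edge coloring of $K_{p,p}$ with the $p$ colors $f_{ij},f_{ij}+1,\dots,f_{ij}+p-1$ in which the edge $a_{ij}b_{ij}$ has color $f_{ij}$, and restrict it to $H_{ij}$.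

Now look at each vertex. A vertex of $H_{ij}$ other than $a_{ij},b_{ij}$ sees all of $[f_{ij},f_{ij}+p-1]$, once each. The vertex $a_{ij}$ sees $[f_{ij}+1,f_{ij}+p-1]$ inside $H_{ij}$ and the missing color $f_{ij}$ on $ua_{ij}$; likewise for $b_{ij}$ and $b_{ij}w_i$. The vertex $w_i$ sees $c_i$ and the colors of $W_i\setminus\{c_i\}$, so it sees $W_i$. The vertex $y$ sees the $n$ distinct colors of $Y$. The vertex $u$ sees the union of the sets $W_i\setminus\{c_i\}$; its colors are distinct because these sets are disjoint. So the coloring is proper and every vertex sees an interval. As $G$ is connected, Observation 1 finishes the proof. $\square$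

Two examples by hand. Suppose all $m_i=1$, for any $n\ge3$. Take $Y=[2,n+1]$, $W_i=\{i,i+1\}$ and $c_i=i+1$. Then $i\mapsto c_i$ is a bijection onto $Y$, and the sets $W_i\setminus\{c_i\}=\{i\}$ are disjoint with union $[1,n]$. So *the case in which all $m_i=1$ is settled*.

For $G(2,2,2)$ take $Y=[0,2]$, $W_1=[-1,1]$, $W_2=[2,4]$, $W_3=[0,2]$ and $c_1=0$, $c_2=2$, $c_3=1$. The sets $W_i\setminus\{c_i\}$ are $\{-1,1\}$, $\{3,4\}$, $\{0,2\}$. They are disjoint, with union $[-1,4]$. Here $W_3$ hides inside $Y$, which for length $4$ was impossible.

## Two layers over $Y$

From now on let $m_1\ge2$, and let $G(m_1,\dots,m_n)$ be not listed in Theorem 2. Thus either $n\ge4$ and $m_3+\dots+m_n\le n$, or $n=3$ and $m_3\le2$. Put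
$$x=\sum_{i\ge3}(m_i-1).$$
If $n\ge4$, then $x\le n-(n-2)=2$. If $n=3$, then $x=m_3-1\le1$. So $x\in\{0,1,2\}$, and $x\le1$ if $n=3$. Let $Y=[0,n-1]$ and, for $i\ge3$, let $d_i=m_i+1$. Note that
$$\sum_{i\ge3}d_i=2(n-2)+x.\tag{2}$$

Lemmas 2 and 3 suggest what to build. Every color of $Y$ should lie in exactly two of the $W_i$, and every color used outside $Y$ in exactly one. Two of the intervals, $W_1$ and $W_2$, should leave $Y$, one at each end, and the others should stay inside. "Exactly two" will be achieved by two tilings of $Y$.

**Step 7: the shape of the tilings.** This step fixes $W_1,W_2$ and the room that is left for the others. For integers $\alpha,\gamma\in[1,n]$ with $\alpha-1\le m_1$ and $\gamma-1\le m_2$, to be chosen below ($\alpha$ no longer denotes a coloring), let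
$$W_1=[\alpha-1-m_1,\ \alpha-1],\qquad W_2=[n-\gamma,\ n-\gamma+m_2].$$
They have lengths $m_1+1$ and $m_2+1$. Since $\alpha-1-m_1\le0$ and $n-\gamma+m_2\ge n-1$,
$$W_1\cap Y=[0,\alpha-1],\qquad W_2\cap Y=[n-\gamma,n-1].$$
So $W_1$ leaves $Y$ on the left only, $W_2$ on the right only, and they occupy $\alpha$ and $\gamma$ elements of $Y$. The sets $W_i$ with $i\ge3$ will be intervals of length $d_i$ inside $Y$. We arrange all these pieces in two *layers*, each of which is a tiling of $Y$. There are two types.

* Type (I). Layer A: $W_1\cap Y$, then $[\alpha,n-\gamma-1]$, then $W_2\cap Y$. Layer B: $[0,n-1]$. The remaining lengths, to be tiled by the $W_i$ with $i\ge3$, are $n-\alpha-\gamma$ in Layer A and $n$ in Layer B.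
* Type (II). Layer A: $W_1\cap Y$, then $[\alpha,n-1]$. Layer B: $[0,n-\gamma-1]$, then $W_2\cap Y$. The remaining lengths are $n-\alpha$ in Layer A and $n-\gamma$ in Layer B.

In both types the total remaining length is $2n-\alpha-\gamma$. By (2) it must equal $2(n-2)+x$, so we need $\alpha+\gamma=4-x$. Almost all the $d_i$ are equal to $2$, so the only other concern is parity. That is why two types are needed.

**Step 8: the tilings exist.** We go through the possibilities. A "$k$-interval" is an interval of length $k$. In each case $\alpha+\gamma=4-x$, and $\alpha\le3\le m_1+1$ and $\gamma\le2\le m_2+1$, as required.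

1. $x=0$ (all $d_i=2$ for $i\ge3$), $n$ even. Type (II) with $\alpha=\gamma=2$. Both remaining lengths are $n-2$, which is even; use 2-intervals.
2. $x=0$, $n$ odd. Type (II) with $\alpha=3$, $\gamma=1$; here $\alpha-1\le m_1$ uses $m_1\ge2$. The remaining lengths $n-3$ and $n-1$ are even; use 2-intervals.
3. $x=1$ (one $d_i=3$, the others $2$), $n=3$. Type (I) with $\alpha=2$, $\gamma=1$. The remaining lengths are $0$ in Layer A and $3$ in Layer B; the 3-interval fills Layer B.
4. $x=1$, $n\ge4$. Type (II) with $\alpha=2$, $\gamma=1$. The remaining lengths are $n-2$ and $n-1$. Exactly one of them is odd, and it is at least $3$: it is $n-1\ge3$ if $n$ is even, and $n-2\ge3$ if $n$ is odd, since then $n\ge5$. Put the 3-interval there and use 2-intervals elsewhere.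
5. $x=2$, one $d_i=4$, the others $2$; then $n\ge4$. Take $\alpha=\gamma=1$. If $n$ is odd, so that $n\ge5$, use Type (II), with remaining lengths $n-1$ and $n-1$, even and at least $4$. If $n$ is even, use Type (I), with remaining lengths $n-2$ in Layer A and $n\ge4$ in Layer B, both even. In both cases put the 4-interval first in Layer B and use 2-intervals elsewhere.
6. $x=2$, two $d_i=3$, the others $2$; then $n\ge4$. Take $\alpha=\gamma=1$. If $n$ is even, use Type (II), with remaining lengths $n-1$ and $n-1$, odd and at least $3$. If $n$ is odd, so that $n\ge5$, use Type (I), with remaining lengths $n-2\ge3$ in Layer A and $n$ in Layer B, both odd. In both cases put one 3-interval in each layer, the one of Layer B being first in Layer B, and use 2-intervals elsewhere.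

The cases are exhaustive: a sum of nonnegative integers $m_i-1$ equal to $2$ has either one term $2$ or two terms $1$. In every case, once the longer pieces are placed, the gaps have even length, and by (2) their total length is exactly twice the number of available 2-intervals. So exactly the available intervals are used.

Each nonempty set $W_i\cap Y$ is one piece of one layer. Therefore *every color of $Y$ lies in exactly two of the $W_i$, one from each layer, with different indices*. Outside $Y$, the set $W_1$ covers $[\alpha-1-m_1,-1]$ once, $W_2$ covers $[n,n-\gamma+m_2]$ once, and nothing else is covered. (Either of these intervals may be empty.)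

As an example take $n=4$ and $m_3=m_4=2$, which is case 6 with $n$ even. Layer A is $\{0\}$ from $W_1$ and then $[1,3]=W_4$; Layer B is $[0,2]=W_3$ and then $\{3\}$ from $W_2$. Color $0$ lies in $W_1,W_3$, colors $1$ and $2$ lie in $W_3,W_4$, and color $3$ lies in $W_2,W_4$.

## Choosing the $c_i$ by orienting a multigraph

Every color $k\in Y$ now lies in two of the sets $W_i$, and it must be removed from exactly one of them as its $c_i$, in such a way that each index $i$ gets exactly one color. Choosing one of two indices for each color is the same as orienting an edge.

**Step 9: the multigraph $K$ and what we need from it.** Let $K$ be the multigraph with vertex set $\{1,\dots,n\}$ in which each color $k\in Y$ is an edge joining the two indices $i$ with $k\in W_i$. The two indices are different, so $K$ has no loops; parallel edges may occur. It has $n$ vertices and $n$ edges, and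
$$\deg_K(i)=|W_i\cap Y|.\tag{3}$$
We need an orientation in which every vertex has indegree $1$; then we let $c_i$ be the color of the edge that enters $i$.

In the example above, $K$ has the edge $0$ between $1$ and $3$, the two parallel edges $1,2$ between $3$ and $4$, and the edge $3$ between $4$ and $2$. Orient edge $0$ into vertex $1$, edge $3$ into vertex $2$, edge $1$ into vertex $3$ and edge $2$ into vertex $4$. The remaining sets are $[-m_1,-1]$, $[4,3+m_2]$, $\{0,2\}$ and $\{1,3\}$, which partition $[-m_1,3+m_2]$.

**Lemma 4.** If no component of $K$ is a tree, then $K$ has an orientation in which every vertex has indegree $1$.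

*Proof.* A component with $v$ vertices has at least $v-1$ edges, with equality only for trees. So every component has at least as many edges as vertices. In total $K$ has as many edges as vertices, so every component has exactly as many edges as vertices. Consider a component with $v$ vertices and $v$ edges. Choose a spanning tree $T$ of it, and let $e$ be the one edge of the component outside $T$, with ends $r\ne s$. Root $T$ at $r$ and orient its edges away from $r$. Then every vertex except $r$ has exactly one entering edge. Orient $e$ from $s$ to $r$. Now every vertex of the component has indegree $1$. $\square$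

**Step 10: no component of $K$ is a tree.** This is the last thing to verify, and it is where the phrase "first in Layer B" is used. A tree with $v$ vertices has degree sum $2(v-1)=2v-2$. By (3), vertex $1$ has degree $\alpha\ge1$, vertex $2$ has degree $\gamma\ge1$, and every vertex $i\ge3$ has degree $d_i\ge2$. Suppose some component is a tree. Its degree sum falls short of $2v$ by $2$. Only the vertices $1$ and $2$ can have degree below $2$, and each of them falls short by at most $1$. So the component contains both vertices $1$ and $2$, both have degree $1$, and all its other vertices have degree exactly $2$.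

In particular $\alpha=\gamma=1$, so we are in case 5 or 6. There $W_1\cap Y=\{0\}$ is the first piece of Layer A. The first piece of Layer B contains $0$, and it is a 4-interval (case 5) or a 3-interval (case 6) with some index $i\ge3$. So the edge $0$ of $K$ joins vertex $1$ to a vertex of degree $4$ or $3$, which then belongs to the same component. But in that component all vertices other than $1$ and $2$ have degree exactly $2$, a contradiction. So no component of $K$ is a tree.

**Step 11: assembling the coloring.** We check the hypotheses of the Reduction. By Step 10 and Lemma 4 the orientation exists. Each edge of $K$ enters exactly one vertex and each vertex is entered by exactly one edge, so $i\mapsto c_i$ is a bijection from $\{1,\dots,n\}$ onto $Y$, and $c_i\in W_i$ because the edge $c_i$ is incident with $i$. Each color of $Y$ lies in exactly two of the $W_i$ and is equal to exactly one $c_i$, so it lies in exactly one of the sets $W_i\setminus\{c_i\}$. Each color of $[\alpha-1-m_1,-1]\cup[n,n-\gamma+m_2]$ lies in exactly one $W_i$ and is never removed. So the sets $W_i\setminus\{c_i\}$ are pairwise disjoint, and their union is the interval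
$$[\alpha-1-m_1,\ n-\gamma+m_2].$$
By the Reduction, $G(m_1,\dots,m_n)$ has an interval edge coloring. Together with the case in which all $m_i=1$, settled after Step 6, this shows that every graph not listed in Theorem 2 is colorable. With Theorem 1 and Step 5, Theorem 2 is proved. $\blacksquare$

## The smallest maximum degree in the family

**Proof of the Corollary.** The maximum degree of $G(m_1,\dots,m_n)$ is $p$, so we minimize $p$ over the list in Theorem 2. Suppose $G(m_1,\dots,m_n)$ has no interval edge coloring.

* If $n=3$, then $m_1\ge m_2\ge m_3\ge3$, so $p\ge9$, with equality only for $(3,3,3)$.
* If $n=4$, then $m_3+m_4\ge5$, so $m_3\ge3$, and $p\ge3+3+5=11$.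
* If $n\ge5$, then $m_3,\dots,m_n$ are $n-2$ numbers with sum at least $n+1$. They are not all $1$, so $m_3\ge2$, and $p\ge2+2+(n+1)\ge10$.

So $p\ge9$ always, with equality only for $G(3,3,3)$, which has no interval edge coloring by Theorem 1. $\square$
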